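\title{The space of continuous functions on Talagrand's ordered compact space is a G\^ateaux differentiability space}

\begin{abstract}
Let $K$ be the compact ordered space obtained from $[0,1]$ by splitting each interior point in two (Talagrand's example). The supremum norm of $C(K)$ is G\^ateaux differentiable only on a set of first category, so $C(K)$ is not weak Asplund. We prove that nevertheless every continuous convex function on a nonempty open convex subset of $C(K)$ is G\^ateaux differentiable on a dense set. This follows from a general criterion: a Banach space $X$ has this property if $X^*$ maps boundedly and injectively into the dual of an Asplund space $E$ in such a way that a dense subspace of $E$ acts on $X^*$ through weak$^*$ limits of sequences from $X$. The criterion applies to $C(L)$ for every separable compact linearly ordered space $L$.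
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are real. Let $X$ be a Banach space and let $\varphi$ be a continuous convex function on a nonempty open convex set $\Omega\subset X$. For $f\in\Omega$ and $h\in X$ the one-sided derivative
\[
\varphi'_+(f;h)=\lim_{t\downarrow0}\frac{\varphi(f+th)-\varphi(f)}{t}
\]
exists, because the quotient decreases as $t$ decreases and is bounded below. The function $\varphi$ is \emph{G\^ateaux differentiable} at $f$ if $h\mapsto\varphi'_+(f;h)$ is linear. The space $X$ is a \emph{G\^ateaux differentiability space} (GDS) if every such $\varphi$ is G\^ateaux differentiable at the points of a dense subset of $\Omega$, and $X$ is \emph{weak Asplund} if every such $\varphi$ is G\^ateaux differentiable at the points of a dense $G_\delta$ subset of $\Omega$. Every weak Asplund space is a GDS.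

Both notions ask how much survives of the behavior on the line, where a convex function is differentiable outside a countable set. Sometimes nothing survives. If $\Gamma$ is uncountable, every $x\in\ell_1(\Gamma)$ has a coordinate $x_\gamma=0$, and $\|x+te_\gamma\|=\|x\|+|t|$; so the norm of $\ell_1(\Gamma)$ is nowhere G\^ateaux differentiable. On the other side, separable spaces are weak Asplund, by a Baire category argument that we recall in Section~\ref{sec:model}. An argument of that kind yields a dense $G_\delta$ whenever it yields anything, so it cannot tell the two notions apart. A good test case for the difference is a space in which category arguments are known to fail.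

Let
\[
K=\bigl((0,1]\times\{0\}\bigr)\cup\bigl([0,1)\times\{1\}\bigr)
\]
carry the lexicographic order, $(x,i)<(y,j)$ if $x<y$, or $x=y$ and $i<j$, and the order topology. This is Talagrand's example, a compact Hausdorff space. Let $C(K)$ be the Banach space of continuous real functions on $K$ with the supremum norm. It is known that the points of G\^ateaux differentiability of this norm form a dense set of first category, so that $C(K)$ is not weak Asplund (Proposition~\ref{prop:norm} recalls the proof). The question posed in \cite{dsc} is whether $C(K)$ is a GDS.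

One might guess that it is not. The differentiability points of the norm are the functions $f$ for which $|f|$ peaks at a single point of $K$, and they are built by hand from that description. A general convex function has no such description, and category is not available. Still, the answer is yes.

\begin{theorem}\label{thm:K}
For Talagrand's space $K$, the space $C(K)$ is a G\^ateaux differentiability space.
\end{theorem}

Thus $C(K)$ is a GDS that is not weak Asplund. Theorem~\ref{thm:K} comes from a general criterion. We regard $X$ as a subspace of $X^{**}$ and let $\mathcal B_1(X)\subset X^{**}$ be the linear space of all $x^{**}$ for which there is a \emph{sequence} $(x_j)$ in $X$ with $x_j\to x^{**}$ weak$^*$, that is, $\mu(x_j)\to x^{**}(\mu)$ for every $\mu\in X^*$. A Banach space $E$ is \emph{Asplund} if every continuous convex function on a nonempty open convex subset of $E$ is Fr\'echet differentiable at the points of a dense set. For a bounded linear map $T:X^*\to E^*$ and $z\in E$, let $T^*z\in X^{**}$ be the functional $\mu\mapsto(T\mu)(z)$.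

\begin{theorem}\label{thm:A}
Let $X$ be a Banach space. Suppose there are an Asplund space $E$, a dense linear subspace $E_0\subset E$ and an injective bounded linear map $T:X^*\to E^*$ such that $T^*z\in\mathcal B_1(X)$ for every $z\in E_0$. Then $X$ is a G\^ateaux differentiability space.
\end{theorem}

We write $\mathcal T$ for the class of Banach spaces that satisfy the hypothesis of Theorem~\ref{thm:A}. For $X=C(K)$ the space $E$ is a Hilbert space, and $T\mu$ records the atoms of the measure $\mu$ and its values on countably many intervals.

Section~\ref{sec:norm} treats the norm of $C(K)$, where both the obstacle and the way around it are visible. Section~\ref{sec:model} proves the easy case $T^*E_0\subset X$ of Theorem~\ref{thm:A}, and Sections~\ref{sec:step} and~\ref{sec:proofA} prove the theorem. Section~\ref{sec:CL} derives Theorem~\ref{thm:K} from a criterion for spaces $C(L)$, which also covers all separable compact linearly ordered $L$. Section~\ref{sec:perm} gives permanence properties of $\mathcal T$.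

\section{Subgradients}\label{sec:sub}

Let $\varphi$ be continuous and convex on an open convex set $\Omega\subset X$. The \emph{subdifferential} at $f\in\Omega$ is the set of \emph{subgradients}
\[
\partial\varphi(f)=\{\mu\in X^*:\ \varphi(f')\ge\varphi(f)+\mu(f'-f)\ \text{ for all } f'\in\Omega\},
\]
and for $U\subset\Omega$ we put $\partial\varphi(U)=\bigcup_{f\in U}\partial\varphi(f)$. We use the following textbook facts.
\begin{itemize}
\item[(F1)] $\varphi$ is locally Lipschitz. The set $\partial\varphi(f)$ is nonempty, convex and weak$^*$ compact. If $\varphi$ is $C$-Lipschitz on an open set $U\subset\Omega$, then $\|\mu\|\le C$ for all $\mu\in\partial\varphi(U)$.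
\item[(F2)] $\varphi'_+(f;h)=\max\{\mu(h):\mu\in\partial\varphi(f)\}$, and $\varphi$ is G\^ateaux differentiable at $f$ if and only if $\partial\varphi(f)$ is a singleton.
\item[(F3)] Monotonicity: $(\mu'-\mu)(f'-f)\ge0$ for $\mu\in\partial\varphi(f)$ and $\mu'\in\partial\varphi(f')$. Upper semicontinuity: if $W\supset\partial\varphi(f)$ is weak$^*$ open, then $\partial\varphi(f')\subset W$ for all $f'$ in a norm neighborhood of $f$.
\item[(F4)] Sum rule: if $\psi$ is also continuous and convex on $\Omega$, then $\partial(\varphi+\psi)(f)=\partial\varphi(f)+\partial\psi(f)$.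
\end{itemize}
By (F2), the task is always to find points at which the subdifferential is a single functional.

For the norm of $X$, a functional $\mu$ is a subgradient at $f$ if and only if $\|\mu\|\le1$ and $\mu(f)=\|f\|$. Indeed, these conditions give $\|f'\|\ge\mu(f')=\|f\|+\mu(f'-f)$; conversely, a subgradient has $\|\mu\|\le1$ by (F1), and $f'=0$ gives $\mu(f)\ge\|f\|$.

\section{The space $K$ and the supremum norm}\label{sec:norm}

For a compact Hausdorff space $L$ we identify $C(L)^*$ with the space $M(L)$ of regular signed Borel measures, normed by $\|\mu\|=|\mu|(L)$.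

Write $t^-=(t,0)$ for $0<t\le1$ and $t^+=(t,1)$ for $0\le t<1$. Thus $0^+=\min K$ and $1^-=\max K$, and for $0<t<1$ the \emph{twins} $t^-<t^+$ have no point between them. For $0\le s<t\le1$ put
\[
I(s,t)=\{x\in K:\ s^+\le x\le t^-\}=\bigl([s,t)\times\{1\}\bigr)\cup\bigl((s,t]\times\{0\}\bigr).
\]

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] Each $I(s,t)$ is clopen.
\item[(b)] Each $k\in K$ has clopen neighborhoods $V_1(k)\supset V_2(k)\supset\cdots$, of the form $I(s,t)$, with $\bigcap_jV_j(k)=\{k\}$.
\item[(c)] The step functions, that is, the finite linear combinations of the indicators $\mathbf 1_{I(s,t)}$, are dense in $C(K)$.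
\end{itemize}
\end{lemma}

\begin{proof}
(a) A closed order interval is closed. The condition $x\ge s^+$ is void if $s=0$ and otherwise reads $x>s^-$; the condition $x\le t^-$ is void if $t=1$ and otherwise reads $x<t^+$. So $I(s,t)$ is open.

(b) For $k=t^+$ take $t_j\in(t,1]$ with $t_j\downarrow t$ and $V_j(k)=I(t,t_j)$. A point of all $V_j(k)$ has first coordinate at most $t$ and is $\ge t^+$, so it is $t^+$. For $k=t^-$ take $t_j\in[0,t)$ with $t_j\uparrow t$ and $V_j(k)=I(t_j,t)$; a point of all $V_j(k)$ has first coordinate at least $t$ and is $\le t^-$, so it is $t^-$.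

(c) The set $I(s,t)\cap I(s',t')$ is empty or equals $I(\max(s,s'),\min(t,t'))$, so the step functions form an algebra. It contains $1=\mathbf 1_{I(0,1)}$ and separates points by (b). The Stone--Weierstrass theorem applies.
\end{proof}

Let $f\in C(K)$, $f\ne0$, and let $P(f)=\{x:|f(x)|=\|f\|\}$ be its peak set. For $k\in P(f)$ the measure $\operatorname{sign}f(k)\,\delta_k$ is a subgradient of the norm at $f$. Conversely, a subgradient $\mu$ satisfies $\|f\|=\int f\,d\mu\le\int|f|\,d|\mu|\le\|f\|\,|\mu|(K)\le\|f\|$, so
\begin{equation}\label{eq:peak}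
|\mu|(K)=1\quad\text{and}\quad|\mu|\text{ is concentrated on }P(f).
\end{equation}
Hence the norm is G\^ateaux differentiable at $f\neq 0$ exactly when $P(f)$ is a single point. The next fact is known; its proof shows that a generic function peaks at a pair of twins.

\begin{proposition}\label{prop:norm}
The points of G\^ateaux differentiability of the supremum norm of $C(K)$ form a dense set of first category. Consequently $C(K)$ is not weak Asplund.
\end{proposition}

\begin{proof}
\emph{Density.} Let $f\ne0$, $k\in P(f)$ and $\varepsilon>0$. The function $f+\varepsilon\operatorname{sign}f(k)\sum_{j\ge1}2^{-j}\mathbf 1_{V_j(k)}$ is within $\varepsilon$ of $f$. Its absolute value is $\|f\|+\varepsilon$ at $k$ and smaller at any other point, because such a point misses some $V_j(k)$.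

\emph{First category.} Let $O_n$ be the set of $f\in C(K)$ for which there are $0\le a<s<t<b\le1$ with
\[
\sup_{x,x'\in I(a,b)}|f(x)-f(x')|<\frac1n,\qquad\sup_{x\in K\setminus I(s,t)}|f(x)|<\|f\|.
\]
For fixed $a,s,t,b$ these are strict inequalities between continuous functions of $f$, so $O_n$ is open. To see that $O_n$ is dense, let $u\ne0$ be a step function. There are $0=t_0<\dots<t_m=1$ such that $u$ is constant on each of the sets $I(t_{i-1},t_i)$, which partition $K$. Let $I(a,b)$ be one of them on which $u$ equals $c\|u\|$ with $c=\pm1$, and take $a<s<t<b$. Then $u+c\gamma\mathbf 1_{I(s,t)}\in O_n$ for $0<\gamma<1/n$.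

Let $f\in\bigcap_nO_n$, with witnesses $a_n<s_n<t_n<b_n$, and let $r$ be the first coordinate of a point of $P(f)$. This point lies in $I(s_n,t_n)$, so $a_n<s_n\le r\le t_n<b_n$. Hence both twins $r^-,r^+$ exist and lie in $I(a_n,b_n)$, and $|f(r^+)-f(r^-)|<1/n$ for all $n$. So $f\neq0$ and $P(f)$ contains both twins, and the norm is not differentiable at $f$. The differentiability points therefore lie in the union of the nowhere dense sets $C(K)\setminus O_n$. By Baire's theorem this union contains no dense $G_\delta$ set.
\end{proof}

The density argument decides in advance at which point $k$ the function will peak, and never lets go of $k$. We rewrite it with nested balls and subgradients, in a form that no longer mentions peak sets.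

\begin{example}\label{ex:norm}
Fix $k\in K$ and write $V_j=V_j(k)$. Let $f_n=1+\sum_{i=1}^n4^{-i}\mathbf 1_{V_i}$ for $n\ge0$, and let $U_n$ be the open ball with center $f_n$ and radius $4^{-n}/2$. Then $\overline{U_{n+1}}\subset U_n$, since $4^{-n-1}+4^{-n-1}/2<4^{-n}/2$. Functions $f\in U_0$ are positive, so a subgradient $\nu$ of the norm at $f$ has $\|f\|=\nu(f)=\|f\|\,\nu(K)$ by \eqref{eq:peak}; thus $\nu(K)=1=|\nu|(K)$ and $\nu$ is a probability measure.

Consider the functional $x^{**}(\nu)=\nu(\{k\})$. It belongs to $\mathcal B_1(C(K))$, because $\nu(V_j)\to\nu(\{k\})$ by countable additivity. It is useful because it cuts out small sets: a probability measure satisfies $\|\nu-\delta_k\|=2(1-\nu(\{k\}))$, so $x^{**}(\nu)>1-\alpha$ forces $\|\nu-\delta_k\|<2\alpha$. For $n\ge1$ the balls have two properties.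
\begin{itemize}
\item[(i)] \emph{Every} subgradient $\nu$ at a point of $U_n$ has $\nu(\mathbf 1_{V_n})=1$. Indeed, if $f\in U_n$ and $x\notin V_n$, then $f(x)<f_n(k)-4^{-n}+4^{-n}/2<f(k)$, so $P(f)\subset V_n$.
\item[(ii)] \emph{Some} subgradient at a point of $U_n$, namely $\delta_k$ at $f_n$, has $x^{**}(\delta_k)=1$.
\end{itemize}
Property (i) concerns the approximant $\mathbf 1_{V_n}$ and says nothing about $x^{**}$: for $x\in V_n\setminus\{k\}$ the measure $\delta_x$ is a subgradient at $f_n$ with $x^{**}(\delta_x)=0$. But a subgradient $\nu$ at the point $f_\infty\in\bigcap_nU_n$ satisfies (i) for all $n$ at once, so $x^{**}(\nu)=\lim_n\nu(V_n)=1$ and $\nu=\delta_k$. Property (ii) keeps the construction alive. Inside $U_n$ there are balls whose functions all peak in a clopen interval that misses $k$ (add a small bump to $f_n$, as in the proof above); on such a ball $x^{**}$ vanishes at every subgradient, and the target is lost. So (i) passes to smaller balls and (ii) does not.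
\end{example}

The proof of Theorem~\ref{thm:A} runs this scheme for an arbitrary convex function. The Asplund space supplies functionals that cut out small sets, Lemma~\ref{lem:step} supplies (i) and (ii) up to a small error, and a diagonal argument supplies the passage to the limit.

\section{Small slices and the case $T^*E_0\subset X$}\label{sec:model}

A continuous convex function $\psi$ on $E$ is \emph{Fr\'echet differentiable} at $z'$ with derivative $y_0\in E^*$ if $t^{-1}\bigl(\psi(z'+tx)-\psi(z')-ty_0(x)\bigr)\to0$ as $t\downarrow0$, uniformly for $\|x\|=1$. We use the textbook characterization: $E$ is Asplund if and only if every separable subspace of $E$ has separable dual. In particular reflexive spaces, among them Hilbert spaces, are Asplund.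

For a nonempty bounded set $A\subset E^*$, for $z\in E$ and $\alpha>0$, define the support function and the \emph{slice} of depth $\alpha$ by
\[
\sigma_A(z)=\sup_{y\in A}y(z),\qquad S(A,z,\alpha)=\{y\in A:\ y(z)>\sigma_A(z)-\alpha\}.
\]
If $\|y\|\le R$ on $A$, then $\sigma_A$ is convex and $R$-Lipschitz. The Asplund property enters only through the next lemma: small slices exist in directions arbitrarily close to any given one.

\begin{lemma}\label{lem:slice}
Let $E$ be Asplund, $E_0\subset E$ a dense subspace, $A\subset E^*$ nonempty and bounded, $z\in E$ and $\varepsilon>0$. There are $w\in E_0$ with $\|w\|\le\varepsilon$ and $\alpha>0$ such that $S(A,z+w,\alpha)$ has diameter at most $\varepsilon$. The same then holds for every smaller $\alpha>0$.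
\end{lemma}

\begin{proof}
Let $R>0$ bound the norms of the elements of $A$. We first find $z'\in E$ and $\alpha>0$ with $\|z'-z\|\le\varepsilon/2$ such that $S(A,z',2\alpha)$ has diameter at most $\varepsilon$. Take $z'$ with $\|z'-z\|\le\varepsilon/2$ at which $\sigma_A$ is Fr\'echet differentiable, with derivative $y_0$. Choose $t>0$ with $\sigma_A(z'+tx)\le\sigma_A(z')+ty_0(x)+t\varepsilon/4$ whenever $\|x\|=1$, and put $2\alpha=t\varepsilon/4$. If $y\in S(A,z',2\alpha)$ and $\|x\|=1$, then
\[
\sigma_A(z')-2\alpha+ty(x)<y(z'+tx)\le\sigma_A(z')+ty_0(x)+t\varepsilon/4,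
\]
so $(y-y_0)(x)<\varepsilon/2$. Hence $\|y-y_0\|\le\varepsilon/2$ on the slice, whose diameter is at most $\varepsilon$.

Now choose $w\in E_0$ with $\|z+w-z'\|\le\min(\varepsilon/2,\alpha/(2R))$. Then $\|w\|\le\varepsilon$. If $y\in S(A,z+w,\alpha)$, then $y(z')\ge y(z+w)-\alpha/2>\sigma_A(z+w)-3\alpha/2\ge\sigma_A(z')-2\alpha$. So $S(A,z+w,\alpha)\subset S(A,z',2\alpha)$.
\end{proof}

\begin{remark}
For Theorem~\ref{thm:K} the space $E=E^*$ is a Hilbert space, and the first step has a direct proof by almost farthest points. Let $t=2R/\varepsilon$, let $\gamma>0$ satisfy $2\sqrt{3\gamma}\le\varepsilon$, choose $y_0\in A$ with $\|y_0+tz\|^2>\sup_{y\in A}\|y+tz\|^2-\gamma$, and put $p=y_0+tz$. For $y\in S(A,p,\gamma)$ we have $\langle y-y_0,p\rangle>-\gamma$, and expanding $y+tz=p+(y-y_0)$ gives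
\[
\|y-y_0\|^2=\|y+tz\|^2-\|p\|^2-2\langle y-y_0,p\rangle<3\gamma .
\]
So $z'=p/t$ and $2\alpha=\gamma/t$ have the required properties.
\end{remark}

When the slicing functionals come from $X$ itself, one step of the construction already captures all subgradients, and Baire's theorem does the rest.

\begin{proposition}\label{prop:model}
If, in the setting of Theorem~\ref{thm:A}, $T^*z\in X$ for every $z\in E_0$, then $X$ is weak Asplund.
\end{proposition}

\begin{proof}
Let $\varphi$ be continuous and convex on $\Omega$, and let $O_n$ be the union of all open $U'\subset\Omega$ for which $T\partial\varphi(U')$ has diameter at most $1/n$. At a point $f\in\bigcap_nO_n$ the set $T\partial\varphi(f)$ is a singleton, hence so is $\partial\varphi(f)$ by injectivity. It remains to show that $O_n$ is dense. Let $U\subset\Omega$ be nonempty and open with $\varphi$ Lipschitz on $U$, and let $A=T\partial\varphi(U)$. Lemma~\ref{lem:slice} gives $z\in E_0$ and $\alpha>0$ such that $S(A,z,\alpha)$ has diameter at most $1/n$. Put $h=T^*z\in X$ and $s=\sigma_A(z)$. Pick $f_0\in U$ and $\mu_0\in\partial\varphi(f_0)$ with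 $\mu_0(h)>s-\alpha$, and $\eta>0$ with $f_1=f_0+\eta h\in U$. By monotonicity, $\nu(h)\ge\mu_0(h)>s-\alpha$ for all $\nu\in\partial\varphi(f_1)$. The set $\{\nu:\nu(h)>s-\alpha\}$ is weak$^*$ open, so by (F3) it contains $\partial\varphi(U')$ for some open $U'$ with $f_1\in U'\subset U$. Then $T\partial\varphi(U')\subset S(A,z,\alpha)$.
\end{proof}

This covers every separable $X$: take $(x_n)$ dense in the unit ball, $E=\ell_2$, $E_0$ the finitely supported vectors and $T\mu=(2^{-n}\mu(x_n))_n$. Then $T$ is bounded and injective, and $T^*e_n=2^{-n}x_n\in X$. It also covers every Asplund $X$, with $E=E_0=X$ and $T$ the identity. By Proposition~\ref{prop:norm}, no map $T$ as in Proposition~\ref{prop:model} exists for $C(K)$.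

\section{One step of the construction}\label{sec:step}

Let now $x^{**}=T^*z$ be only a weak$^*$ limit of a sequence $(x_j)$ in $X$. We cannot move in the direction $x^{**}$, so we move from $f_0$ in a direction $h$ built from the $x_j$. Monotonicity still gives $\nu(h)\ge\mu_0(h)$ for the subgradients $\nu$ at $f_0+\eta h$, which is property (i) of Example~\ref{ex:norm}. The difficulty is (ii): we need a subgradient $\mu_1$ at the new point with $x^{**}(\mu_1)$ almost as large as $x^{**}(\mu_0)$. Since $x^{**}$ need not be weak$^*$ continuous, $\mu_1$ has to be close to $\mu_0$ \emph{in norm}. The Br\o ndsted--Rockafellar lemma gives this, provided that $\mu_0$ is still almost a subgradient after the move. By (F2), that is the case if $\mu_0$ almost maximizes $h$ on $\partial\varphi(f_0)$, and a minimax argument produces such an $h$.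

\begin{lemma}\label{lem:minimax}
Let $M\subset X^*$ be nonempty, convex and weak$^*$ compact, let $x_j\in X$ with $x_j\to x^{**}$ weak$^*$, let $J\in\mathbb N$ and $\kappa>0$. There is $h\in\operatorname{conv}\{x_j:j\ge J\}$ with $\sup_{\mu\in M}\mu(h)\le\sup_{\mu\in M}x^{**}(\mu)+\kappa$.
\end{lemma}

\begin{proof}
Sion's minimax theorem applies, in particular, to a function on $M\times D$ that is affine and continuous in each variable separately, where $M$ is compact convex and $D$ is convex; it states that $\inf_D\sup_M=\sup_M\inf_D$. Take $D=\operatorname{conv}\{x_j:j\ge J\}$ and the function $(\mu,h)\mapsto\mu(h)$, with the weak$^*$ topology on $M$. Then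
\[
\inf_{h\in D}\sup_{\mu\in M}\mu(h)=\sup_{\mu\in M}\inf_{h\in D}\mu(h)\le\sup_{\mu\in M}\lim_j\mu(x_j)=\sup_{\mu\in M}x^{**}(\mu),
\]
and the right side is finite because $M$ is norm bounded.
\end{proof}

Convex combinations are needed here. In $X=c_0$ with $M$ the unit ball of $\ell_1$, the unit vectors $e_j$ tend weakly to $x^{**}=0$ and $\sup_{\mu\in M}\mu(e_j)=1$, while $h=(e_J+\dots+e_{J+n-1})/n$ has $\sup_{\mu\in M}\mu(h)=1/n$.

Let $\overline B(g,r)$ denote the closed ball with center $g$ and radius $r$.

\begin{lemma}[Br\o ndsted--Rockafellar]\label{lem:BR}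
Let $\varphi$ be continuous and convex on an open convex set containing $\overline B(g,r)$. Let $m\in X^*$ and $\beta,\lambda>0$ with $\beta/\lambda<r$, and suppose that $\varphi(f)\ge\varphi(g)+m(f-g)-\beta$ for $f\in\overline B(g,r)$. Then there are $f_1$ and $\mu_1\in\partial\varphi(f_1)$ with $\|f_1-g\|\le\beta/\lambda$ and $\|\mu_1-m\|\le\lambda$.
\end{lemma}

\begin{proof}
Ekeland's variational principle states: if $F$ is lower semicontinuous and bounded below on a complete metric space and $F(g)\le\inf F+\beta$, then for each $\lambda>0$ there is $f_1$ with $d(f_1,g)\le\beta/\lambda$ and $F(f)+\lambda d(f,f_1)\ge F(f_1)$ for all $f$. Apply it to $F=\varphi-m$ on $\overline B(g,r)$; the hypothesis says $F\ge F(g)-\beta$. Since $\beta/\lambda<r$, the point $f_1$ is interior to the ball, so the convex function $\varphi-m+\lambda\|\cdot-f_1\|$ has a local, hence global, minimum at $f_1$. Thus $0$ is a subgradient there. The subgradients of $\lambda\|\cdot-f_1\|$ at $f_1$ have norm at most $\lambda$, so (F4) gives $\mu_1\in\partial\varphi(f_1)$ with $\|\mu_1-m\|\le\lambda$.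
\end{proof}

\begin{lemma}\label{lem:step}
Let $\varphi$ be continuous and convex on an open convex set $\Omega\subset X$ and $C$-Lipschitz on a nonempty open set $U\subset\Omega$. Let $x_j\in X$ with $x_j\to x^{**}$ weak$^*$, put $s=\sup\{x^{**}(\mu):\mu\in\partial\varphi(U)\}$, and let $N\in\mathbb N$ and $\tau>0$. There are $h\in\operatorname{conv}\{x_j:j\ge N\}$, a point $f_1\in U$ and $\mu_1\in\partial\varphi(f_1)$ such that
\begin{itemize}
\item[(i)] $\nu(h)>s-\tau$ for all $\nu\in\partial\varphi(f)$ and all $f$ in some neighborhood of $f_1$;
\item[(ii)] $x^{**}(\mu_1)>s-\tau$.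
\end{itemize}
\end{lemma}

\begin{proof}
Fix $\delta>0$ with $\delta^2+\delta\|x^{**}\|<\tau$ and $2\delta^2+6C\delta<\tau$.

\emph{The direction.} Choose $f_0\in U$ and $\mu_0\in\partial\varphi(f_0)$ with $x^{**}(\mu_0)>s-\delta^2$, and then $J\ge N$ with $|\mu_0(x_j)-x^{**}(\mu_0)|<\delta^2$ for $j\ge J$. Lemma~\ref{lem:minimax} with $M=\partial\varphi(f_0)$ gives $h\in\operatorname{conv}\{x_j:j\ge J\}$ with $\max_{\nu\in M}\nu(h)\le s+\delta^2$. As a convex combination, $h$ satisfies $|\mu_0(h)-x^{**}(\mu_0)|<\delta^2$. Hence
\begin{equation}\label{eq:h}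
\mu_0(h)>s-2\delta^2,\qquad\varphi'_+(f_0;h)=\max_{\nu\in M}\nu(h)<\mu_0(h)+3\delta^2 .
\end{equation}

\emph{The move.} Fix $\eta>0$ so small that $g=f_0+\eta h$ satisfies $\varphi(g)\le\varphi(f_0)+\eta\mu_0(h)+3\delta^2\eta$ and $\overline B(g,4\delta\eta)\subset U$. For $f\in\overline B(g,4\delta\eta)$,
\[
\varphi(f)\ge\varphi(f_0)+\mu_0(f-f_0)=\varphi(f_0)+\eta\mu_0(h)+\mu_0(f-g)\ge\varphi(g)+\mu_0(f-g)-3\delta^2\eta .
\]
Lemma~\ref{lem:BR} with $m=\mu_0$, $\beta=3\delta^2\eta$, $\lambda=\delta$ and $r=4\delta\eta$ gives $f_1\in U$ and $\mu_1\in\partial\varphi(f_1)$ with $\|f_1-g\|\le3\delta\eta$ and $\|\mu_1-\mu_0\|\le\delta$. Then $x^{**}(\mu_1)\ge x^{**}(\mu_0)-\delta\|x^{**}\|>s-\delta^2-\delta\|x^{**}\|>s-\tau$, which is (ii).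

\emph{All subgradients at $f_1$.} The correction $e=f_1-g$ is small compared with the step length $\eta$, so monotonicity loses little. Let $\nu\in\partial\varphi(f_1)$. Since $f_1-f_0=\eta h+e$, (F3) gives $\eta(\nu-\mu_0)(h)\ge-\|\nu-\mu_0\|\,\|e\|\ge-2C\cdot3\delta\eta$. With \eqref{eq:h},
\[
\nu(h)\ge\mu_0(h)-6C\delta>s-2\delta^2-6C\delta>s-\tau .
\]
So $\partial\varphi(f_1)$ lies in the weak$^*$ open set $\{\nu:\nu(h)>s-\tau\}$, and (i) follows from upper semicontinuity.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\subsection*{The plan}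
At stage $n$ we have a ball $U_n$ and a vector $z_n\in E_0$ that cuts from $T\partial\varphi(U_n)$ a slice $S_n$ of depth $\alpha_n$ and diameter at most $2^{-n}$. Lemma~\ref{lem:step} gives a smaller ball and $h_n\in X$ such that all subgradients $\nu$ have $\nu(h_n)$ nearly maximal. To conclude that $T\nu\in S_n$ we would need $|\nu(h_n)-(T\nu)(z_n)|$ to be smaller than $\alpha_n$. For a subgradient $\nu$ at the limit point this error can be made to tend to zero, but at a rate that depends on $\nu$, which is unknown during the construction. We therefore use the information of a \emph{late} stage $n$ to place $T\nu$ in an \emph{early} slice $S_m$. This requires that $z_n$ stay close to $z_m$ relative to $\alpha_m$, which Lemma~\ref{lem:slice} allows, and that the supremum of $z_n$ over the shrinking sets $T\partial\varphi(U_n)$ not drop, which is property (ii).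

The vectors $z_n$ are partial sums of a series $\sum w_i$, and we approximate each $T^*w_i$ by its own sequence. To sum the errors over $i$, these sequences need norm bounds that are summable in $i$.

\begin{lemma}\label{lem:norm}
If $x^{**}\in\mathcal B_1(X)$, there are $b_m\in X$ with $\|b_m\|\le\|x^{**}\|$ and $b_m\to x^{**}$ weak$^*$.
\end{lemma}

\begin{proof}
Let $x_j\to x^{**}$ weak$^*$, $D_m=\operatorname{conv}\{x_j:j\ge m\}$ and $B=\{x\in X:\|x\|\le\|x^{**}\|\}$. Suppose $\operatorname{dist}(D_m,B)>0$. Then $0$ is not in the closure of the convex set $D_m-B$, and the Hahn--Banach theorem gives $\mu\in X^*$ with $\inf_{D_m}\mu>\sup_B\mu=\|x^{**}\|\,\|\mu\|\ge x^{**}(\mu)$. But $x^{**}(\mu)=\lim_j\mu(x_j)\ge\inf_{D_m}\mu$, a contradiction. So there are $v_m\in D_m$ and $b_m\in B$ with $\|v_m-b_m\|<1/m$. For $\mu\in X^*$ we have $|\mu(v_m)-x^{**}(\mu)|\le\sup_{j\ge m}|\mu(x_j)-x^{**}(\mu)|\to0$, hence $\mu(b_m)\to x^{**}(\mu)$.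
\end{proof}

\subsection*{The construction}
Multiplying $T$ by a positive constant, we assume $\|T\|\le1$, so that $\|T^*z\|\le\|z\|$. Let $\varphi$ be continuous and convex on $\Omega$. By (F1), every nonempty open subset of $\Omega$ contains an open ball $U_0$ on which $\varphi$ is $C$-Lipschitz for some $C>0$. We find a point of G\^ateaux differentiability in $U_0$. For nonempty open $U\subset U_0$ put $Y(U)=T\partial\varphi(U)\subset E^*$ and $\sigma_U=\sigma_{Y(U)}$. The elements of $Y(U)$ have norm at most $C$, so $\sigma_U$ is $C$-Lipschitz.

Put $z_{-1}=0$ and $\varepsilon_0=1$. Suppose that $n\ge0$, that $U_n$ and $z_{n-1}$ are given, and that, if $n\ge1$, the number $\alpha_{n-1}$ and the sequences $(u^i_j)_{j\ge0}$ for $i<n$ are given; in that case put $\varepsilon_n=\min(2^{-n},\alpha_{n-1}/(8C))$.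

\emph{The slice.} Lemma~\ref{lem:slice}, applied to $Y(U_n)$, $z_{n-1}$ and $\varepsilon_n$, gives $w_n\in E_0$ with $\|w_n\|\le\varepsilon_n$ and $\alpha_n>0$ such that, with $z_n=z_{n-1}+w_n$,
\begin{equation}\label{eq:slice}
S_n=S(Y(U_n),z_n,\alpha_n)\ \text{ has diameter at most }2^{-n}.
\end{equation}
For $n\ge1$ we take $\alpha_n\le\alpha_{n-1}/2$. Put $s_n=\sigma_{U_n}(z_n)$ and $\tau_n=\alpha_n/8$.

\emph{The approximants.} Lemma~\ref{lem:norm} gives $u^n_j\in X$ $(j\ge0)$ with $\|u^n_j\|\le\|w_n\|$ and $u^n_j\to T^*w_n$ weak$^*$ as $j\to\infty$. Put $g^n_j=\sum_{i=0}^nu^i_j$. Then $g^n_j\to T^*z_n$ weak$^*$ as $j\to\infty$.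

\emph{The next ball.} Apply Lemma~\ref{lem:step} to $U_n$, $x^{**}=T^*z_n$, $x_j=g^n_j$, $N=n$ and $\tau_n$; the number $s$ of the lemma is $s_n$. We obtain $h_n\in\operatorname{conv}\{g^n_j:j\ge n\}$, a point $f_1$ and $\mu_1\in\partial\varphi(f_1)$. Let $U_{n+1}$ be an open ball centered at $f_1$, of radius at most $2^{-n}$, with $\overline{U_{n+1}}\subset U_n$ and inside the neighborhood in (i). Then
\begin{align}
\nu(h_n)&>s_n-\tau_n\quad\text{for all }\nu\in\partial\varphi(U_{n+1}),\label{eq:all}\\
\sigma_{U_{n+1}}(z_n)&>s_n-\tau_n,\label{eq:some}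
\end{align}
the second because $T\mu_1\in Y(U_{n+1})$. This completes stage $n$.

Since $\sum_{i\ge m}\alpha_i\le2\alpha_m$, we have for all $m\ge0$
\begin{equation}\label{eq:sums}
\sum_{i\ge m}\tau_i\le\frac{\alpha_m}4,\qquad C\sum_{i>m}\|w_i\|\le\sum_{i\ge m}\frac{\alpha_i}{8}\le\frac{\alpha_m}{4}.
\end{equation}

\subsection*{The limit point}
The closed balls $\overline{U_n}$ decrease and their radii tend to $0$, so they have exactly one common point $f_\infty$, and $f_\infty\in U_n$ for all $n$. Let $\nu\in\partial\varphi(f_\infty)$. Then $\|\nu\|\le C$, $T\nu\in Y(U_n)$ for all $n$, and \eqref{eq:all} holds for all $n$.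

\emph{Claim 1: $|\nu(h_n)-(T\nu)(z_n)|\le a_n$ for a sequence $a_n\to0$.} Put
\[
c_j=\sum_{i=0}^\infty|\nu(u^i_j)-(T\nu)(w_i)|,\qquad a_n=\sup_{j\ge n}c_j .
\]
The $i$-th summand is at most $2C\|w_i\|\le2C\,2^{-i}$, and for fixed $i$ it tends to $0$ as $j\to\infty$. By dominated convergence for series, $c_j\to0$, so $a_n\to0$. For $j\ge n$ we have $|\nu(g^n_j)-(T\nu)(z_n)|\le c_j\le a_n$, and the bound passes to the convex combination $h_n$.

\emph{Claim 2: $T\nu\in S_m$ for every $m$.} By the Lipschitz property and \eqref{eq:some},
\[
s_{i+1}\ge\sigma_{U_{i+1}}(z_i)-C\|w_{i+1}\|>s_i-\tau_i-C\|w_{i+1}\| .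
\]
Let $n>m$. Summing over $m\le i<n$ gives $s_n\ge s_m-\sum_{i=m}^{n-1}\tau_i-C\sum_{i=m+1}^n\|w_i\|$. By \eqref{eq:all} and Claim 1, $(T\nu)(z_n)>s_n-\tau_n-a_n$. Since $\|z_n-z_m\|\le\sum_{i=m+1}^n\|w_i\|$, we get from \eqref{eq:sums}
\begin{align*}
(T\nu)(z_m)&\ge(T\nu)(z_n)-C\|z_n-z_m\|\\
&>s_m-\sum_{i=m}^{n}\tau_i-2C\sum_{i=m+1}^n\|w_i\|-a_n\ \ge\ s_m-\frac{3\alpha_m}4-a_n .
\end{align*}
Letting $n\to\infty$ gives $(T\nu)(z_m)\ge s_m-3\alpha_m/4>s_m-\alpha_m$, which is the claim.

If $\nu,\nu'\in\partial\varphi(f_\infty)$, then Claim 2 and \eqref{eq:slice} give $\|T\nu-T\nu'\|\le2^{-m}$ for all $m$. So $T\nu=T\nu'$, and $\nu=\nu'$ because $T$ is injective. By (F2), $\varphi$ is G\^ateaux differentiable at $f_\infty\in U_0$. This proves Theorem~\ref{thm:A}. \qed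

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
Injectivity of $T$ is used in the last lines only; without it $T=0$ would qualify for $X=\ell_1(\Gamma)$ with $\Gamma$ uncountable, which is not a GDS. The Asplund property is used in \eqref{eq:slice} only; without it $E=E_0=X$ with $T$ the identity would qualify for the same space. That $T^*w_i$ is the limit of a sequence is used in Claim 1: the condition $j\ge n$, imposed at stage $n$ without knowledge of $\nu$, eventually reaches the range of $j$ in which the approximation is good for $\nu$. In the index set of a net, countably many such conditions need not be cofinal. Finally, \eqref{eq:all} persists if $U_{n+1}$ is replaced by a smaller open set, but \eqref{eq:some} is guaranteed only while $U_{n+1}$ contains $f_1$. This is where the proof departs from the category argument of Proposition~\ref{prop:model}.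
\end{remark}

\section{Spaces of continuous functions}\label{sec:CL}

Let $L$ be a compact Hausdorff space. If $g$ is the pointwise limit of a uniformly bounded sequence $(u_j)$ in $C(L)$, then $g$ is bounded and Borel, and $\int u_j\,d\mu\to\int g\,d\mu$ for $\mu\in M(L)$ by dominated convergence with respect to $|\mu|$. So $\mu\mapsto\int g\,d\mu$ belongs to $\mathcal B_1(C(L))$. This applies to $g=\mathbf 1_F$ when $F$ is a closed $G_\delta$ set: if $F=\bigcap_nG_n$ with $G_n$ open, Urysohn's lemma gives continuous $v_n:L\to[0,1]$ equal to $1$ on $F$ and to $0$ off $G_n$, and $\min(v_1,\dots,v_j)\downarrow\mathbf 1_F$.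

We call $\mu\in M(L)$ \emph{atomless} if $\mu(\{k\})=0$ for every $k\in L$. The atoms of a measure are absolutely summable, so even uncountably many point masses can be recorded by one bounded map into a Hilbert space. Only the atomless measures have to be separated by countably many functionals.

\begin{theorem}\label{thm:C}
Let $L$ be a compact Hausdorff space all of whose points are $G_\delta$. Suppose there are bounded functions $g_n$ $(n\ge1)$ on $L$, each the pointwise limit of a uniformly bounded sequence in $C(L)$, such that the only atomless $\mu\in M(L)$ with $\int g_n\,d\mu=0$ for all $n$ is $\mu=0$. Then $C(L)\in\mathcal T$, so $C(L)$ is a G\^ateaux differentiability space.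
\end{theorem}

\begin{proof}
Scale so that $|g_n|\le1$. Let $E=\ell_2(L)\oplus\ell_2(\mathbb N)$ be the Hilbert sum, identified with its dual, let $E_0$ be the dense subspace of finitely supported vectors, and put
\[
T\mu=\Bigl(\bigl(\mu(\{k\})\bigr)_{k\in L},\ \bigl(2^{-n}\textstyle\int g_n\,d\mu\bigr)_{n\ge1}\Bigr).
\]
The map $T$ is linear. It is bounded, because $\sum_k|\mu(\{k\})|^2\le\bigl(\sum_k|\mu(\{k\})|\bigr)^2\le\|\mu\|^2$ and $\sum_n4^{-n}\|\mu\|^2=\|\mu\|^2/3$. For $z\in E_0$, the functional $T^*z$ is a finite linear combination of functionals $\mu\mapsto\int\mathbf 1_{\{k\}}\,d\mu$ and $\mu\mapsto\int g_n\,d\mu$. These lie in $\mathcal B_1(C(L))$, the former because $\{k\}$ is a closed $G_\delta$. If $T\mu=0$, then $\mu$ is atomless and annihilates all $g_n$, so $\mu=0$. Theorem~\ref{thm:A} applies.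
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:K}]
We verify the hypotheses of Theorem~\ref{thm:C}. Points of $K$ are $G_\delta$ by Lemma~\ref{lem:K}(b). Let $(q_n)_{n\ge1}$ enumerate $\mathbb Q\cap(0,1)$ and let $g_n=\mathbf 1_{I(0,q_n)}\in C(K)$. Let $\mu$ be atomless with $\mu(I(0,q_n))=0$ for all $n$. Fix $t\in(0,1]$ and take rationals $p_j\in(0,t)$ with $p_j\uparrow t$. The sets $I(0,p_j)$ increase to the set of points with first coordinate less than $t$, which is $I(0,t)\setminus\{t^-\}$. So $\mu(I(0,t))=\lim_j\mu(I(0,p_j))+\mu(\{t^-\})=0$. For $0<s<t\le1$ we have $I(s,t)=I(0,t)\setminus I(0,s)$, hence $\mu(I(s,t))=0$. Thus $\mu$ annihilates all step functions, and $\mu=0$ by Lemma~\ref{lem:K}(c).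
\end{proof}

Both parts of $T$ are needed for $K$. Lebesgue measure on $[0,1]$ has no analogue among the coordinates $\mu(\{k\})$ in the sense that these coordinates vanish on every atomless measure, and the functions $g_n$ miss $\delta_{r^+}-\delta_{r^-}$ for irrational $r$, since the twins then lie both inside or both outside each $I(0,q_n)$. The coordinates $\mu(\{k\})$, which are not weak$^*$ continuous, are what separates twins.

The argument used little about $K$ beyond its order and a countable dense set.

\begin{corollary}\label{cor:D}
If $L$ is a separable compact linearly ordered space, then $C(L)$ is a G\^ateaux differentiability space.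
\end{corollary}

\begin{proof}
Here $L\neq\emptyset$ carries the order topology. We write $(-\infty,k]=\{x\in L:x\le k\}$, and likewise for the other intervals. By compactness, every nonempty $S\subset L$ has a supremum: the closed sets $[x,\infty)$, $x\in S$, form a chain, so their intersection $B$ is nonempty, and the chain of closed sets $B\cap(-\infty,b]$, $b\in B$, has a common point, which is $\min B$. Infima exist by the same argument for the reversed order. Let $D\subset L$ be countable and dense.

\emph{Approach from the left and from the right.} Let $k\ne\min L$ have no immediate predecessor. For $y<k$ the interval $(y,k)$ is open and nonempty, so it meets $D$. Taking running maxima along an enumeration of $D\cap(-\infty,k)$, we get $d_1\le d_2\le\cdots$ in $D$ with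
\begin{equation}\label{eq:left}
(-\infty,k)=\bigcup_n(-\infty,d_n],\qquad [k,\infty)=\bigcap_n(d_n,\infty).
\end{equation}
Reversing the order, if $k\ne\max L$ has no immediate successor, there are $d_1\ge d_2\ge\cdots$ in $D$, all greater than $k$ and eventually below any given $y>k$; since $k<d_n$,
\begin{equation}\label{eq:right}
(-\infty,k]=\bigcap_n(-\infty,d_n)=\bigcap_n(-\infty,d_n].
\end{equation}

\emph{The functions $g_n$.} The set $(-\infty,k]$ is open if $k$ is the maximum or has a successor, and it is a $G_\delta$ by \eqref{eq:right} otherwise. In the same way $[k,\infty)$ is open or, by \eqref{eq:left}, a $G_\delta$. So points are $G_\delta$, and the functions $\mathbf 1_{(-\infty,d]}$, $d\in D$, are indicators of closed $G_\delta$ sets. We take them as the $g_n$.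

\emph{Vanishing on initial intervals.} Let $\mu$ be atomless with $\mu((-\infty,d])=0$ for $d\in D$, and let $k\in L$. If $k\ne\min L$ has no predecessor, then \eqref{eq:left} gives $\mu((-\infty,k))=0$, and $\mu(\{k\})=0$. If $k\ne\max L$ has no successor, then \eqref{eq:right} gives $\mu((-\infty,k])=0$. In the remaining case both $[k,\infty)$ and $(-\infty,k]$ are open, so $k$ is isolated and $k\in D$. Thus $\mu((-\infty,k])=0$ for all $k\in L$.

\emph{Vanishing on Borel sets.} The sets $(-\infty,k]$ are closed under finite intersections and include $L=(-\infty,\max L]$. Let $\Sigma$ be the $\sigma$-algebra they generate. Each $(-\infty,a)$ is empty, or equals $(-\infty,p]$ for the predecessor $p$ of $a$, or is given by \eqref{eq:left}; so it lies in $\Sigma$, and then so do all intervals with endpoints in $L$. A nonempty order-convex set $J$ satisfies $(a,b)\subset J\subset[a,b]$ with $a=\inf J$ and $b=\sup J$, so it is such an interval. Let $G$ be open. Its maximal order-convex subsets are pairwise disjoint and cover $G$. They are open, because each point of $G$ has an order-convex open neighborhood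 in $G$, and they are countably many, because each meets $D$. Hence $G\in\Sigma$, and $\Sigma$ is the Borel $\sigma$-algebra. The Borel sets $B$ with $\mu(B)=0$ form a class that contains $L$ and is closed under complements and countable disjoint unions. By Dynkin's lemma, such a class contains the $\sigma$-algebra generated by any subfamily closed under finite intersections. So $\mu=0$, and Theorem~\ref{thm:C} applies.
\end{proof}

Talagrand's $K$ is separable. A nonempty open set contains some $V_j(k)$, because these compact sets decrease to $\{k\}$, and $I(s,t)$ contains $q^-$ for every rational $q\in(s,t)$.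

\section{Permanence and optimality}\label{sec:perm}

\begin{proposition}\label{prop:perm}
The class $\mathcal T$ contains all separable spaces and all Asplund spaces, and it is closed under finite direct sums and under quotients. In particular, for Talagrand's $K$, every quotient of $C(K)\oplus S\oplus A$ with $S$ separable and $A$ Asplund is a G\^ateaux differentiability space.
\end{proposition}

\begin{proof}
Separable and Asplund spaces were treated after Proposition~\ref{prop:model}, as $X\subset\mathcal B_1(X)$.

\emph{Sums.} Let $X_1,X_2\in\mathcal T$, with data $E^{(i)}$, $E^{(i)}_0$, $T_i$. Put $E=E^{(1)}\oplus E^{(2)}$, $E_0=E^{(1)}_0\oplus E^{(2)}_0$ and $T(\mu_1,\mu_2)=(T_1\mu_1,T_2\mu_2)$. The space $E$ is Asplund: a separable subspace lies in $F_1\oplus F_2$ with $F_i\subset E^{(i)}$ separable, and its dual is a quotient of the separable space $F_1^*\oplus F_2^*$. The map $T$ is bounded and injective. If $x^i_j\to T_i^*z_i$ weak$^*$ for $i=1,2$, then $\mu_1(x^1_j)+\mu_2(x^2_j)\to(T_1\mu_1)(z_1)+(T_2\mu_2)(z_2)$, that is, $(x^1_j,x^2_j)\to T^*(z_1,z_2)$ weak$^*$.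

\emph{Quotients.} Let $X\in\mathcal T$, let $Y\subset X$ be a closed subspace and $q:X\to X/Y$ the quotient map. The adjoint $q^*$ is an isometry of $(X/Y)^*$ onto $Y^\perp$, so $Tq^*$ is bounded and injective. If $z\in E_0$ and $x_j\to T^*z$ weak$^*$, then $\xi(qx_j)=(q^*\xi)(x_j)\to(Tq^*\xi)(z)$ for $\xi\in(X/Y)^*$. So $(Tq^*)^*z\in\mathcal B_1(X/Y)$.

The last statement follows since $C(K)\in\mathcal T$ by the proof of Theorem~\ref{thm:K}.
\end{proof}

The space $K$ falls under Theorem~\ref{thm:C} and Corollary~\ref{cor:D}, and $C(K)$ under Theorem~\ref{thm:A}, while the differentiability points of its norm form a set of first category by Proposition~\ref{prop:norm}. By Baire's theorem such a set is not residual. Hence ``dense'' cannot be strengthened to ``dense $G_\delta$'' or ``residual'' in any of these three results: members of $\mathcal T$ are G\^ateaux differentiability spaces but need not be weak Asplund.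

\begin{thebibliography}{1}

\bibitem{dsc}
\texttt{http://msekce.karlin.mff.cuni.cz/\textasciitilde{}kalenda/pap/dsc.pdf}

\end{thebibliography}
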